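
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{A two-way deterministic pushdown automaton\\ that recognizes prefix squares}


\begin{abstract}
A string is a prefix square if it has the form $xxy$ with $x$ nonempty. We construct a two-way
deterministic pushdown automaton that recognizes the prefix squares over any fixed finite alphabet and
halts on every input of length $n$ within $O(n^2)$ steps. Two facts make this possible. First, search the
possible lengths $|x|$ in increasing order, in windows $[M,\frac32M)$. Once all lengths below $M$ have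
been ruled out, the window of $M$ contains at most one candidate, namely the least period of the prefix of
length $2M$. Second, although the automaton has no direct way to copy a number, it can copy the numbers of
a suitable sparse set of scales $M$, and through them the candidates. The same construction works for
prefix powers of every rational exponent $\alpha>1$, weak or strict; for all but countably many real
exponents no such automaton exists.
\end{abstract}

\section{The question and the answer}

Let $\Sigma$ be a fixed finite alphabet with at least two symbols. A string $s\in\Sigma^*$ is a
\emph{prefix square} if $s=xxy$ with $x\in\Sigma^+$ and $y\in\Sigma^*$. It is known that one can decide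
in linear time on a RAM whether $s$ is a prefix square. The question, posed in~\cite{source}, is whether
the set of prefix squares can be recognized by a two-way deterministic pushdown automaton.

\paragraph{The model.} A \emph{two-way deterministic pushdown automaton} (2DPDA) has a deterministic
finite control, a read-only tape with one head, and one stack. The input $s=s[1]s[2]\cdots s[n]$ stands on
cells $1,\dots,n$; cells $0$ and $n+1$ carry a left and a right endmarker, and the head never leaves these
$n+2$ cells. The machine starts with the head on cell $0$ and with only a bottom marker on the stack. In a
step it looks at its state, the scanned symbol and the top of the stack, and accordingly changes its state,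
moves the head by at most one cell, and pops the top symbol or pushes a fixed string. An input is accepted
if the machine enters an accepting state, where it halts; our machines halt on every input, and the other
halts are rejecting. A bounded number of moves, pushes and pops will be treated as one action; extra control
states take care of this. Time bounds are stated for $n\ge1$.

\paragraph{Where the difficulty lies.} Such a machine has two places for an unbounded number: the head
position and the height of the stack. To test a single length $q=|x|$ one compares $s[1..q]$ with
$s[q+1..2q]$, and $q$ is needed to find where the second half begins and again to know when to stop. But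
there is no direct way to copy a number $h$ given as the position of the head. The machine can walk to
cell $0$ and push one counter per step; then the stack holds $h$, but the position is gone. Walking back by
popping the counters restores the position and destroys the counters. So it is not clear at first that the
answer should be yes.

\begin{theorem}\label{thm:squares}
The set $\{xxy: x\in\Sigma^+,\ y\in\Sigma^*\}$ is recognized by a 2DPDA that halts on every input within
$O(n^2)$ steps.
\end{theorem}

The method applies to other exponents with little change, so we prove a more general statement.
For $q\ge1$ we say that $s[1..h]$ \emph{has period} $q$ if $s[j]=s[j+q]$ whenever $1\le j$ and $j+q\le h$.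
For real $\alpha>1$ let $P_\alpha$ be the set of $s\in\Sigma^*$ that have a prefix $u$ with a
period $q\ge1$ such that $|u|\ge\alpha q$, and let $P_{\alpha^+}$ be defined in the same way with
$|u|>\alpha q$. For an integer $k\ge2$ we have $P_k=\{x^ky:x\in\Sigma^+,\ y\in\Sigma^*\}$; in particular
$P_2$ is the set of prefix squares, while $P_{2^+}$ is the set of strings with an overlap as a prefix.

To treat both versions together, put, for integers $q\ge0$,
\[
N(q)=\lceil\alpha q\rceil\quad\text{(weak version)}\qquad\text{or}\qquad
N(q)=\lfloor\alpha q\rfloor+1\quad\text{(strict version)}.
\]
This is the least integer that is $\ge\alpha q$, respectively $>\alpha q$. Call $q\ge1$ \emph{good} (for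
$s$, $\alpha$ and the chosen version) if $N(q)\le n$ and $s[1..N(q)]$ has period $q$. A string belongs to
$P_\alpha$, respectively $P_{\alpha^+}$, if and only if it has a good number.

\begin{theorem}\label{thm:powers}
\textup{(i)} For every rational $\alpha>1$, both $P_\alpha$ and $P_{\alpha^+}$ are recognized by 2DPDAs
that halt on all inputs within $O(n^2)$ steps and that, on accepted inputs, halt with the head on cell
$q_{\min}$, the least good number. Consequently the complements of these languages and their reversals
(prefixes replaced by suffixes) are 2DPDA languages as well.

\textup{(ii)} For all but countably many real $\alpha>1$, $P_\alpha$ is not a 2DPDA language; the same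
holds for $P_{\alpha^+}$.
\end{theorem}

Theorem~\ref{thm:squares} is the case $\alpha=2$, weak version, of Theorem~\ref{thm:powers}(i), where
$N(q)=2q$. Section~\ref{sec:idea} explains the combinatorial idea for squares, and
Section~\ref{sec:lemma} extends it to all exponents. Section~\ref{sec:routines} describes what a 2DPDA can
compute with the position of its head, Section~\ref{sec:machine} assembles the machine, and
Section~\ref{sec:converse} proves part~(ii). A reader interested only in squares may read
Sections~\ref{sec:lemma}--\ref{sec:machine} with $N(q)=2q$, $r=2$ and $S=\{2,3,4,6,8,12,16,\dots\}$.

\paragraph{Periods and borders.} A period of $s[1..h]$ is also a period of every shorter prefix, and every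
$q\ge h$ is trivially a period of $s[1..h]$. For $1\le h\le n$ let $\pi(h)\le h$ be the least period of
$s[1..h]$ and let $b(h)=h-\pi(h)$, so that $0\le b(h)\le h-1$. For $1\le q\le h$,
\begin{equation}\label{eq:border}
q\text{ is a period of }s[1..h]\iff s[q+1..h]=s[1..h-q].
\end{equation}
Hence $b(h)$ is the length of the longest border of $s[1..h]$, that is, of the longest string of length
less than $h$ that is both a prefix and a suffix of $s[1..h]$.

\section{Squares: one candidate per scale}\label{sec:idea}

In this section $\alpha=2$ in the weak version: $q$ is good if $2q\le n$ and $s[1..2q]$ has period $q$.

A 2DPDA can move its head from cell $h$ to cell $b(h)=h-\pi(h)$ (Section~\ref{sec:routines}), and so it has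
access to the least period of a prefix of \emph{given} length. This does not yet find squares, since the
length $2q$ of the square is unknown. Suppose, however, that we search for the least good number and already
know that no $q<M$ is good. A good $i\ge M$ is a period of $s[1..2i]$, hence of $s[1..2M]$. Are there many
such periods? Two periods of a string interact.

\begin{lemma}\label{lem:diff}
Let $p<i$ be periods of $s[1..h]$, with $1\le p<h$. Then $i-p$ is a period of $s[1..h-p]$.
\end{lemma}

\begin{proof}
Put $d=i-p$ and let $1\le j$ and $j+d\le h-p$, that is, $j+i\le h$. Then
$s[j+d]=s[j+d+p]=s[j+i]=s[j]$; the first equality uses the period $p$, the last one the period $i$.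
\end{proof}

So two periods of $s[1..2M]$ that are close together force a small period $d$ on a long prefix, hence a
short square at the beginning of $s$. But short squares have been excluded.

\begin{lemma}\label{lem:squares}
Let $M\ge1$ be an integer with $2M\le n$, suppose that no $q<M$ is good, and let $p=\pi(2M)$. Then
$p\ge M$, and the only number in the window $M\le i<\frac32M$ that can be good is $p$.
\end{lemma}

\begin{proof}
If $p<M$, then $2p\le 2M\le n$ and $s[1..2p]$ has period $p$, so $p$ is good, a contradiction.

Let $i$ be good with $M\le i<\frac32M$. Then $i$ is a period of $s[1..2M]$, so $p\le i$. Suppose that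
$p<i$ and put $d=i-p$. As $p<i<2M$, Lemma~\ref{lem:diff} shows that $s[1..2M-p]$ has period $d$. From
$2d+p=2i-p<3M-M=2M$ we get $2d\le2M-p$, so $s[1..2d]$ has period $d$. Moreover $1\le d<\frac12M$, so $d$
is a good number below $M$, a contradiction.
\end{proof}

The assumption on smaller $q$ is needed: for $s=aaaa$ and $M=2$ we have $\pi(4)=1<M$. Nor can the window be
extended to $[M,2M)$.

\begin{example}\label{ex:window}
Let $s=abaaaab\,abaaaab$, of length $14$. The number $7$ is good. No smaller number is: for
$q=1,\dots,6$ the pairs $s[1]s[2]$, $s[2]s[4]$, $s[2]s[5]$, $s[2]s[6]$, $s[4]s[9]$, $s[1]s[7]$ consist of
different letters. For $M=4$ the prefix $s[1..8]=abaaaaba$ has least period $5$. So $\pi(2M)=5$ is a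
number in the window $[M,2M)$ that is not good, whereas $7$ in the same window is good. A search through the
windows $[M,2M)$ with $M$ a power of two that tests only $\pi(2M)$ would miss this square.
\end{example}

We therefore let $M$ run through $2,3,4,6,8,12,16,\dots$, that is, through the numbers $2\cdot2^t$ and
$3\cdot2^t$. The successor $M^+$ of $M$ in this sequence is at most $\frac32M$, and the window of $M$ is now
$[M,M^+)$. At the scale $M$ we compute $p=\pi(2M)$. If $p$ lies in the window and $2p\le n$, we test whether
$b(2p)\ge p$, that is, whether $\pi(2p)\le p$. A good $p$ passes this test. Conversely, if $p$ passes, then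
$q=\pi(2p)\le p$ satisfies $2q\le2p\le n$, so $q$ is good and $s$ is a prefix square.

\begin{example}\label{ex:trace}
Let $s=abbab\,abbab$. Since $s[1]\ne s[2]$, the number $1$ is not good. For $M=2$ we have
$\pi(4)=\pi(abba)=3$, outside the window $\{2\}$. For $M=3$ we have $\pi(6)=\pi(abbaba)=5$, outside the window
$\{3\}$. (Here $\pi$ of a string means its least period.) For $M=4$ the window is $\{4,5\}$ and
$\pi(8)=\pi(abbababb)=5$ is a candidate. Now $2p=10=n$ and $\pi(10)=5$, that is, $b(10)=5\ge p$, so the
search succeeds.

Now change the last letter: $s'=abbab\,abbaa$. The scales $M=2,3,4$ give the same values $\pi(2M)$, since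
these depend on the first $8$ letters only. But now $\pi(10)=9$ and $b(10)=1<5$, so the candidate $5$ fails;
and at the next scale $M=6$ we have $2M=12>10$, so the search ends without a square.
\end{example}

The test $b(2p)\ge p$ is where copying becomes a problem: $p$ is needed once as a
position, to find cell $2p$, and once more on the stack, for the comparison. Two observations resolve this.

First, a number $M=m2^t$ of our sequence, $m\in\{2,3\}$, \emph{can} be copied. The machine can recognize from
the position of its head whether the position belongs to the sequence. So it may leave cell $M$, go to the
successor $M^+=(m+1)2^t$, and walk left to the next member of the sequence. This walk has $2^t$ steps and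
ends on $M$ again; if $m$ counters are pushed per step, the stack has received $m2^t=M$ counters.

Second, a candidate $p$ in the window of $M$ can be reduced to $M$: walk from $p$ down to the
first member of the sequence, which is $M$, while pushing $p-M$ counters, and then \emph{recompute} $p$
from $M$. Together with a copy of $M$ made in advance, the stack now holds $p$ counters, and the head is on
cell $p$. One further copy of $M$, kept below, allows the search to go on if the test fails.

\section{The candidate lemma for all exponents}\label{sec:lemma}

Let $\alpha>1$ be real, in either version. For squares the scales had ratio at most $1+\frac12$; in general we fix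
an integer
\[
r\ge2\quad\text{with}\quad r\ge\frac{\alpha}{\alpha-1}
\]
and use scales of ratio at most $1+\frac1r$:
\[
S=\{m2^t:\ r\le m<2r,\ t\ge0\},
\]
where $m$ and $t$ are integers. The representation $M=m2^t$ of an element of $S$ is unique: $m2^t=m'2^{t'}$
with $t>t'$ would give $m'\ge2m\ge2r$. We call $m$ the \emph{type} of $M$. The elements with a given $t$ are
$r2^t,(r+1)2^t,\dots,(2r-1)2^t$, and they are followed by $2r\cdot2^t=r2^{t+1}$. So the successor of
$M=m2^t$ in $S$ is
\[
M^+=(m+1)2^t,\qquad\text{with}\qquad M^+-M=2^t\le\frac Mr.
\]
The function $N$ is nondecreasing, $N(q)\ge\alpha q$, and $N(q)>q$ for $q\ge1$. From $\frac1r\le1-\frac1\alpha$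
and $\alpha+\frac1\alpha\ge2$ we obtain
\begin{equation}\label{eq:Mplus}
M^+\le\Bigl(1+\frac1r\Bigr)M\le\Bigl(2-\frac1\alpha\Bigr)M\le\alpha M\le N(M).
\end{equation}

\begin{lemma}\label{lem:candidate}
Let $M\in S$ with $N(M)\le n$, suppose that no $q<M$ is good, and let $p=\pi(N(M))$.
\begin{enumerate}
\item[(1)] $p\ge M$, and every good number is at least $p$.
\item[(2)] The only number $i$ with $M\le i<M^+$ that can be good is $p$.
\item[(3)] $p$ is good if and only if $N(p)\le n$ and $b(N(p))\ge N(p)-p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $p<M$, then $N(p)\le N(M)\le n$ and $s[1..N(p)]$ has period $p$, so $p$ is good, a contradiction.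
If $q$ is good, then $q\ge M$, so $N(q)\ge N(M)$ and $q$ is a period of $s[1..N(M)]$; hence $q\ge p$.

(2) Let $i$ be good with $M\le i<M^+$. As just seen, $i$ is a period of $s[1..N(M)]$ and $p\le i$. Suppose
that $p<i$ and put $d=i-p$. As $p<i<M^+\le N(M)$ by~\eqref{eq:Mplus}, Lemma~\ref{lem:diff} shows that
$s[1..N(M)-p]$ has period $d$. Using $i\le(1+\frac1r)M$, $p\ge M$ and $\frac\alpha r\le\alpha-1$,
\[
\alpha d+p=\alpha i-(\alpha-1)p\le\alpha\Bigl(1+\frac1r\Bigr)M-(\alpha-1)M
=\Bigl(1+\frac\alpha r\Bigr)M\le\alpha M.
\]
Since $p$ is an integer, $N(d)+p$ equals $\lceil\alpha d+p\rceil$ in the weak version and
$\lfloor\alpha d+p\rfloor+1$ in the strict one; so $N(d)+p\le N(M)$. Thus $N(d)\le N(M)-p\le n$ and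
$s[1..N(d)]$ has period $d$. Moreover $1\le d<M^+-M\le M/r<M$, so $d$ is a good number below $M$, a
contradiction.

(3) The inequality $b(N(p))\ge N(p)-p$ means $\pi(N(p))\le p$. If $p$ is good, then $N(p)\le n$ and $p$ is
a period of $s[1..N(p)]$, so $\pi(N(p))\le p$. Conversely, let $N(p)\le n$ and $q=\pi(N(p))\le p$. As
$p\ge M$ by (1), we have $N(M)\le N(p)$, so $q$ is a period of $s[1..N(M)]$ and $q\ge p$. Hence $q=p$ is a
period of $s[1..N(p)]$, and $p$ is good.
\end{proof}

Rationality of $\alpha$ plays no role so far. It enters in the next section: our way of producing $N(h)$
from $h$ with a finite control relies on the increments of $N$ being periodic.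

\section{Computing with the position of the head}\label{sec:routines}

From now on $\alpha=a/c$ with integers $a>c\ge1$.

\subsection{Conventions}

Besides the bottom marker and the letters of $\Sigma$, the stack uses two further symbols, a
\emph{delimiter} and a \emph{counter}. A \emph{block} $\langle k\rangle$ consists of a delimiter with $k$
counters on top of it; to pop a block means to pop its counters and then its delimiter.
All computations below are built from \emph{routines}. A routine starts with the head on some cell and with
some stack content $\gamma$, works above $\gamma$ only, and ends with stack $\gamma$, except that the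
routine PUSH leaves one new block on top of $\gamma$. It returns the new position of the head
and finite information in the control. Each routine works above a delimiter pushed at its beginning (for
PUSH, and for PERIOD below, this is the delimiter of the new block), so that it can see when its own
material is used up. Apart from the block left by PUSH, a routine removes its material, including the
delimiter, before it returns; so one delimiter symbol serves all routines. Routines call each other to
bounded depth and never call themselves, so the return addresses fit in the finite control. Cell $0$ is found
by walking left to the left endmarker.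

A function $F$ from nonnegative integers to nonnegative integers is called \emph{steady} if it is
nondecreasing and there are integers $v\ge1$, $u\ge0$ with $F(j+v)=F(j)+u$ for all $j\ge0$. For $j\ge1$ the
increment $F(j)-F(j-1)$ then depends only on $j\bmod v$. So a machine that handles $h$ counters one after
the other can perform $F(0)$ actions first and $F(j)-F(j-1)$ actions with the $j$-th counter, for a total of
$F(h)$, while it keeps only $j\bmod v$ and whether $j=0$ in its control. The steady functions we need are
\[
\lfloor uj/v\rfloor,\qquad N(j),\qquad N(mj),\qquad N(j)-j,
\]
with fixed integers $u,v,m\ge1$. The first satisfies $F(j+v)=F(j)+u$. In both versions $N(j+c)=N(j)+a$, so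
$N(m(j+c))=N(mj)+ma$ and $N(j+c)-(j+c)=(N(j)-j)+(a-c)$. Finally $N(j)-j$ is nondecreasing, because
$\alpha>1$ gives $N(j+1)\ge N(j)+1$, and its initial value is $N(0)\in\{0,1\}$.

\subsection{The routines}

\paragraph{SCALE$_F$ ($F$ steady): $h\mapsto F(h)$, or ``overflow'' if $F(h)>n$.} Walk left from cell $h$
to cell $0$, pushing one counter per move. Move right $F(0)$ cells; then pop the $h$ counters, moving right
$F(j)-F(j-1)$ cells with the $j$-th. If a move reaches cell $n+1$, step back, record overflow, and pop the
remaining counters without moving. The time is $O(h+1)$.

When $v$ divides $h$, the function $F(j)=\lfloor uj/v\rfloor$ gives the exact value $uh/v$. In particular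
we can double, halve an even position, and, if the head is on $M\in S$ of known type $m$, go from $M$ to
$M^+=(m+1)M/m$ and back from $M^+$ to $M=mM^+/(m+1)$.

To find $h\bmod2$, to test $h<2r$, or to find $h$ if $h<2r$, the machine pushes $h$ counters walking to
cell $0$ and pops them all walking back, counting in the control. The head returns to $h$ in time $O(h)$.

\paragraph{TYPE: decides for the position $h$, $1\le h\le n$, whether $h\in S$ and, if so, finds the type.}
The head returns to $h$. As long as the current position $h'$ is even and $h'\ge2r$, push one counter and
halve $h'$. When this stops, answer ``$h\in S$, of type $h'$'' if $r\le h'<2r$, and ``$h\notin S$'' otherwise.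
Then pop the counters pushed for the halvings, doubling the position with each; the head returns to $h$.

\emph{Correctness.} An element $m2^t\ge2r$ of $S$ has $t\ge1$, since $m<2r$. So a number $h'\ge2r$ belongs
to $S$ if and only if it is even and $h'/2\in S$, and halving preserves the type. Numbers $h'$ with
$r\le h'<2r$ belong to $S$ and have type $h'$; numbers below $r$ do not belong to $S$. The time is
$O(h+h/2+h/4+\cdots)=O(h)$.

\paragraph{BORDER: $h\mapsto b(h)$ for $1\le h\le n$.} The idea is to load $s[1..h]$ on the stack and to try
the shifts $i=1,2,\dots$ in turn; what a failed attempt pops can be restored from the tape. Apart from the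
start of the machine, this is the only place where the letters of $s$ are looked at. Walk left from cell
$h$ to cell $1$ and push $s[h],s[h-1],\dots,s[2]$. Then make attempts
$i=1,2,\dots$; at the beginning of attempt $i$ the head is on cell $1$, and the routine's part of the stack, read from
the top, is $s[i+1..h]$ above the delimiter.

\emph{Attempt $i$.} While the top of the stack is a letter equal to the scanned symbol, pop it and move
right.
\begin{itemize}
\item If the delimiter appears, then $s[i+1..h]=s[1..h-i]$ and the head is on cell $h-i+1$. Move left
one cell, pop the delimiter and return: the head is on cell $h-i$.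
\item Otherwise there is a mismatch after $z<h-i$ matches, with the head on cell $z+1\le n$. The popped
letters were $s[i+1..i+z]$, but by the matches this string equals $s[1..z]$, which is still on the
tape. So walk left to cell $0$ and push $s[z],s[z-1],\dots,s[1]$; the stack is $s[i+1..h]$
again. Move to cell $1$, pop one letter (there is one, since $h-i>0$), and begin attempt $i+1$.
\end{itemize}
By~\eqref{eq:border} attempt $i$ succeeds if and only if $i$ is a period of $s[1..h]$. Attempt $h$, if it is
reached, succeeds because the stack is down to the delimiter. The first success occurs at $i=\pi(h)$, and the
final position is $h-\pi(h)=b(h)$. There are at most $h$ attempts, so the time is $O(h^2)$.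

The attempts do not by themselves find squares. If all of $s$ is loaded ($h=n$), attempt $i$ reveals
$z$ as a position, and one would like to know whether $z\ge i$. But $i$ is present only through the height
of the stack, and to measure the height the machine would have to unload it. This is why we go through the
scales.

\paragraph{PUSH$_G$ ($G$ steady): copying.} The head is on $M=m2^t\in S$, the type $m$ is in the control,
and $M^+\le n$. The routine adds the block $\langle G(2^t)\rangle$ and ends with the head on $M$. Push a
delimiter and $G(0)$ counters, and go from $M$ to $M^+$. In round $j=1,2,\dots$ move left one cell, push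
$G(j)-G(j-1)$ counters and run TYPE; stop when the head is on an element of $S$. As $M$ is the predecessor
of $M^+$ in $S$, this stops on $M$ after $M^+-M=2^t$ rounds. The time is $O(M^2)$.

We write PUSH$\langle M\rangle$, PUSH$\langle M^+\rangle$ and PUSH$\langle N(M)\rangle$ for the choices
$G(j)=mj$, $(m+1)j$ and $N(mj)$; at $j=2^t$ these functions take the values $M$, $M^+$ and $N(M)$. As $m$
takes only finitely many values, all these routines fit in one control. If the block $\langle M\rangle$ is on
top of the stack and the head has been displaced, we can \emph{restore} $M$: walk to cell $0$ and pop the
block, moving right once per counter. This uses up the block.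

\paragraph{PERIOD: $M\mapsto\pi(N(M))$.} The head is on $M\in S$, the type is known, and $N(M)\le n$ (so
$M^+\le n$ by~\eqref{eq:Mplus}). Run PUSH$\langle N(M)\rangle$, then SCALE$_N$, then BORDER. The head is on
cell $z=b(N(M))<N(M)$. Walk left to cell $0$, popping one counter per move. Then pop the remaining $N(M)-z$
counters, moving right once per counter, and pop the delimiter. The head is on cell
$N(M)-b(N(M))=\pi(N(M))\le n$. The time is $O(M^2)$.

\section{The machine}\label{sec:machine}

\paragraph{Start.} Whether a number $q<r$ is good depends only on the first $N(r-1)$ letters of $s$, or on
all of $s$ if $s$ is shorter. The control reads these boundedly many letters. If some $q<r$ is good, move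
the head to the least such $q$ and accept. Otherwise, if $n<r$, reject. Otherwise put the head on cell $r$
and run Stage$(r)$ with empty stack. (For squares: reject if $n<2$, accept with the head on cell $1$ if
$s[1]=s[2]$, otherwise go to cell $2$.)

\paragraph{Stage$(M)$.} When the stage begins, the following invariant holds:
\begin{equation}\label{eq:inv}
\text{the head is on }M\in S,\text{ the stack is empty, and no }q<M\text{ is good.}
\end{equation}
Here the stack counts as empty if only the bottom marker is present.
\begin{enumerate}
\item[(a)] \emph{Is there room?} Run TYPE to find the type $m$, which is kept in the control during the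
stage. Go to $M^+$; on overflow reject. Otherwise
go back to $M$, run PUSH$\langle M\rangle$ and SCALE$_N$; on overflow reject. Otherwise restore $M$. Now
$M^+\le N(M)\le n$.
\item[(b)] \emph{Does $p=\pi(N(M))$ lie in the window $[M,M^+)$?} Run PUSH$\langle M\rangle$,
PUSH$\langle M^+\rangle$ and PERIOD. The head is on $p$. Pop the block $\langle M^+\rangle$, moving left one cell per
counter if possible; set a flag if a move from cell $0$ is attempted. As $M^+$ moves are
attempted, the flag is set if and only if $p<M^+$. Restore $M$; the stack is empty. If the flag is not set,
go to~(d).
\item[(c)] \emph{Is $p$ good?} Carry out the following actions; the table shows stack and head afterwards.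
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{l|l|l}
action & stack & head\\ \hline
PUSH$\langle M\rangle$ twice & $\langle M\rangle\langle M\rangle$ & $M$\\
PERIOD & $\langle M\rangle\langle M\rangle$ & $p$\\
push a delimiter; descend to $S$ & $\langle M\rangle\langle M\rangle\langle p-M\rangle$ & $M$\\
PERIOD & $\langle M\rangle\langle M\rangle\langle p-M\rangle$ & $p$\\
SCALE$_N$; on overflow the test fails & $\langle M\rangle\langle M\rangle\langle p-M\rangle$ & $N(p)$\\
BORDER & $\langle M\rangle\langle M\rangle\langle p-M\rangle$ & $b(N(p))$
\end{tabular}
\end{center}
\emph{Descend to $S$} means: as long as TYPE finds that the head is not on an element of $S$, push a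
counter and move left one cell. If there was no overflow, finally move left $N(0)$ cells and pop the two
upper blocks, which contain $(p-M)+M=p$ counters in total; with the $j$-th of these $p$ counters move left by
the increment $F(j)-F(j-1)$ of the steady
function $F(j)=N(j)-j$. If a move from cell $0$ is attempted, the test fails. The number of moves to
be made is $N(p)-p$, so when there is no overflow the test is passed if and only if $b(N(p))\ge N(p)-p$.

\emph{If the test is passed:} restore $M$ from the lowest block, run PERIOD, and accept with the head on
$p$. \emph{If it fails:} pop what is left of the two upper blocks, restore $M$ from the lowest block, and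
go to~(d).
\item[(d)] \emph{Advance.} Go from $M$ to $M^+\le n$ and run Stage$(M^+)$.
\end{enumerate}

In (c), $p$ is obtained twice by PERIOD and is never copied directly; the two blocks
$\langle M\rangle\langle p-M\rangle$ together are its copy. This is where the window is needed: only for
$M\le p<M^+$ does the descent from $p$ end on $M$.

\begin{proof}[Proof of Theorems~\ref{thm:squares} and~\ref{thm:powers}\textup{(i)}]
\emph{The invariant.} Stage$(r)$ is entered only if $n\ge r$ and no $q<r$ is good, so~\eqref{eq:inv} holds
there. Now suppose that \eqref{eq:inv} holds for Stage$(M)$. We first check that the routines are applied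
within their range. PUSH needs $M^+\le n$, and PERIOD needs $N(M)\le n$. In (a), PUSH$\langle M\rangle$ is
run only after $M^+\le n$ has been checked; if (a) does not reject, both conditions hold afterwards, and
Lemma~\ref{lem:candidate} applies. In (c) we have $M\le p<M^+$, by Lemma~\ref{lem:candidate}(1) and the flag;
so the descent ends on $M$, with $p-M$ counters pushed, and PERIOD may be run again.

Suppose that the stage reaches (d). If it came from (b), then $p\ge M^+$, and by
Lemma~\ref{lem:candidate}(2) no number in $[M,M^+)$ is good. If it came from (c), then $N(p)>n$ or
$b(N(p))<N(p)-p$, so $p$ is not good by Lemma~\ref{lem:candidate}(3), and by (2) of that lemma no other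
number in $[M,M^+)$ is good. In both cases no $q<M^+$ is good, and the stack is empty when Stage$(M^+)$
begins. So~\eqref{eq:inv} holds for every stage that is run.

\emph{Acceptance.} If the machine accepts at the start, the head is on the least good number. If it accepts
in (c), then $p$ is good by Lemma~\ref{lem:candidate}(3), and $p=q_{\min}$ by part (1).

\emph{Rejection.} At the start the machine rejects only if no $q<r$ is good and $n<r$. A good $q\ge r$
would give $q<N(q)\le n<r$, so no number is good. If the machine rejects in (a), then $N(M)>n$; on overflow
at $M^+$ this follows from $N(M)\ge M^+>n$, see~\eqref{eq:Mplus}. Hence $N(q)>n$ for all $q\ge M$, so no such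
$q$ is good, and no $q<M$ is good by~\eqref{eq:inv}.

\emph{Termination and time.} The scale $M$ strictly increases and never exceeds $n$, so the machine halts.
Each position $h$ computed in Stage$(M)$ is one of $M$, $M^+\le2M$, $N(M)\le\alpha M+1$, $p\le N(M)$,
and, in (c), $N(p)$ with $p<M^+\le2M$, or a smaller number; when overflow occurs, the head goes no farther than
cell $n+1$, which then is $O(M)$. So all head positions and all block sizes are $O(M)$. A stage runs SCALE
and TYPE boundedly often outside other routines and the descent, and it walks and pops blocks boundedly
often, all in time $O(M)$ each. It runs BORDER and PUSH boundedly often (counting the runs inside PERIOD), in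
time $O(M^2)$ each; and it descends at most once, with at most $M$ calls of TYPE, which take time $O(M)$
each. Hence
Stage$(M)$ takes $O(M^2)$ steps. For each $t$ there are $r$ elements $m2^t$ of $S$, all less than
$2r\cdot2^t$, and only those $t$ with $r2^t\le n$ occur. With $T$ the largest of these $t$, the total time
is at most a constant times
\[
1+\sum_{t=0}^{T}r\,(2r2^t)^2\le1+\tfrac{16}{3}\,r^3\,4^T=O(n^2).
\]
If no $t$ occurs, then $n<r$ and the time is bounded by a constant.

\emph{Consequences.} As the machine halts on every input, interchanging acceptance and rejection gives a
2DPDA for the complement. Interchanging left and right, in the moves and in the endmarkers, and walking to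
the right endmarker first, gives a 2DPDA for the reversed language.
\end{proof}

\section{A counting converse}\label{sec:converse}

There are uncountably many exponents, but only countably many machines. What remains is to see that different
exponents give different languages.

\begin{proof}[Proof of Theorem~\ref{thm:powers}\textup{(ii)}]
Let $1<\alpha<\beta$. Choose $q\ge1$ with $(\beta-\alpha)q>2$ and an integer $L$ with $\alpha q<L<\beta q$;
then $L>q$. Let $0$ and $1$ be distinct symbols of $\Sigma$, and let $s$ be the prefix of length $L$ of the
infinite string $(01^{q-1})(01^{q-1})\cdots$.

The string $s$ has period $q$ and length $L>\alpha q$, so $s\in P_\alpha$ and $s\in P_{\alpha^+}$.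

Now let a prefix of $s$ of length $\ell$ have period $q'$. If $q'<q$, then $\ell\le q'$: otherwise
$s[1+q']=s[1]=0$, but $2\le1+q'\le q$, so $s[1+q']=1$. Hence $\ell/q'\le1<\beta$. If $q'\ge q$, then
$\ell/q'\le L/q<\beta$. In both cases $\ell<\beta q'$, so $s\notin P_\beta$ and $s\notin P_{\beta^+}$.

Therefore the languages $P_\alpha$, $\alpha>1$, are pairwise distinct, and so are the languages
$P_{\alpha^+}$. Up to renaming of states and stack symbols there are only countably many 2DPDAs over
$\Sigma$, so in each family only countably many $\alpha$ give a 2DPDA language.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} Source of the problem: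
\url{https://cflmark.nms.kcl.ac.uk/hg/lexing/raw-file/574749f5190b/Literature/aho1990.pdf}
\end{thebibliography}

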